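# Sensitive cellular automata whose average Lyapunov exponents vanish

## Two theorems on full shifts

Fix an integer $k\ge 3$ and put
$$K=\{0,1,\dots,k-1\},\qquad \Sigma=\{a,R\}\cup K,\qquad \alpha_k=\frac{\log(1+2/k)}{\log k}.$$
The elements of $K$ are called digits. Since $1+2/k<k$ for $k\ge 3$, we have $0<\alpha_k<1$, and $\alpha_k\to 0$ as $k\to\infty$. The quantities $I_n^\pm$ and $I_\mu^\pm$ are defined in the next section.

**Theorem 1.** Let $k\ge 3$. There is a surjective, sensitive cellular automaton $f$ on the full shift $X=(\Sigma\times\mathbb F_2)^{\mathbb Z}$ such that, for the uniform Bernoulli measure $\mu$ and a constant $C$,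
$$\int I_n^-\,d\mu\le C,\qquad \int I_n^+\,d\mu\le C\,(1+\log n)\,n^{\alpha_k}\qquad(n\ge 1).$$
Hence $I_\mu^+=I_\mu^-=0$.

**Theorem 2.** For every $\alpha>0$ there are a full shift $X$ and a reversible cellular automaton $f$ on $X$ such that, for $F=f$ and for $F=f^{-1}$ and for the uniform Bernoulli measure $\mu$: $F$ is sensitive; $\int I_n^-\,d\mu$ is bounded; $\int I_n^+\,d\mu=O(n^\alpha)$; and $I_n^+(x)=O(n^\alpha)$, $I_n^-(x)=O(1)$ for $\mu$-a.e. $x$. Moreover $\int I_n^+\,d\mu\to\infty$. Consequently, for every irreducible subshift of finite type $Y$, the irreducible subshift of finite type $X\times Y$ carries the reversible sensitive cellular automaton $F\times\mathrm{id}$, with the same bounds for the Parry measure of $X\times Y$.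

The theorems answer a question posed in "On The Topological Entropy And Lyapunov Exponents Of Cellular Automata".

**Conjecture (Bressaud–Tisseur).** Let $X$ be an irreducible SFT. Let $(X,f)$ be a sensitive and surjective cellular automaton. If $\mu$ is the Parry measure of $X$, then $I_\mu^++I_\mu^->0$.

A full shift is an irreducible SFT whose Parry measure is the uniform Bernoulli measure, so Theorem 1 says that the conjecture is false. For $k=3$ the counterexample has $5\cdot 2=10$ symbols and $\alpha_3\approx 0.465$. Theorem 2 says that it fails even for reversible automata, and that the growth of $\int (I_n^++I_n^-)\,d\mu$ can be held below any prescribed power of $n$.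

## What sensitivity and the exponents measure

Let $A$ be a finite alphabet. A *subshift of finite type* (SFT) $X\subseteq A^{\mathbb Z}$ is the set of configurations that avoid a finite list of words. It is *irreducible* if for any two words $u,v$ that occur in $X$ there is a word $w$ such that $uwv$ occurs in $X$. We use the metric $d(x,x')=2^{-\min\{|i|:\,x_i\neq x_i'\}}$. In particular, two points that differ at coordinate $0$ are at distance $1$.

A *cellular automaton* (CA) is a continuous map $f:X\to X$ that commutes with the shift. By the Curtis–Hedlund–Lyndon theorem there is a *radius* $r$ such that $f(x)_i$ depends only on $x_{i-r},\dots,x_{i+r}$. The CA is *reversible* if it is bijective; its inverse is then also a CA.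

An irreducible SFT has exactly one shift-invariant measure of maximal entropy, its *Parry measure*. For a full shift on $s$ symbols, the maximal entropy is $\log s$ and the measure makes the coordinates independent and uniform.

**Definition (sensitivity).** $(X,f)$ is sensitive if there is $\varepsilon>0$ such that for every $x\in X$ and $\delta>0$ there are $y\in X$ with $d(x,y)<\delta$ and $n\ge 0$ with $d(f^nx,f^ny)\ge\varepsilon$.

**Definition (average Lyapunov exponents, Tisseur).** For $x\in X$ and $s\in\mathbb Z$ let
$$W_s^+(x)=\{y\in X:y_i=x_i\ \text{for all } i\ge s\},\qquad W_s^-(x)=\{y\in X:y_i=x_i\ \text{for all } i\le s\},$$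
$$I_n^+(x)=\min\{s\ge 0: f^i(W^+_{-s}(x))\subseteq W_0^+(f^ix)\ \text{for all } 1\le i\le n\},$$
$$I_n^-(x)=\min\{s\ge 0: f^i(W^-_{s}(x))\subseteq W_0^-(f^ix)\ \text{for all } 1\le i\le n\},$$
and, for a shift-invariant probability measure $\mu$, let $I_\mu^\pm=\liminf_{n\to\infty}\frac1n\int_X I_n^\pm\,d\mu$.

In words, $I_n^+(x)$ is how far to the left of the origin one must know $x$ in order to predict the right half-line $[0,\infty)$ for $n$ steps. It records how far a disturbance coming from the left can travel in time $n$. Likewise $I_n^-$ concerns disturbances from the right.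

Four simple facts will be used.

1. If $s$ satisfies the condition defining $I_n^{\pm}(x)$, so does every larger $s'$, because $W^+_{-s'}(x)\subseteq W^+_{-s}(x)$ and $W^-_{s'}(x)\subseteq W^-_s(x)$. So if $s$ satisfies it, then $I_n^\pm\le s$; if $s$ fails it, then $I_n^\pm>s$.
2. $I_n^\pm(x)$ is nondecreasing in $n$, because the number of conditions grows.
3. If $f$ has radius $r$, then $I_n^\pm\le rn$: if $y$ agrees with $x$ on $[-rn,\infty)$, then $f^iy$ agrees with $f^ix$ on $[ri-rn,\infty)\supseteq[0,\infty)$ for $i\le n$. The other side is symmetric.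
4. On a full shift $I_n^\pm(x)$ depends on finitely many coordinates of $x$. Indeed, for $I_n^+$, only the coordinates of $f^iy$ in $[0,ri)$ can be in doubt, and these depend on a finite window. So the integrals make sense.

Here are three examples.

For the identity, $I_n^\pm=0$, and the identity is not sensitive.

For the shift $\sigma(x)_i=x_{i+1}$ on a full shift with at least two letters, if $y$ agrees with $x$ exactly on $(-\infty,s]$ then $\sigma^iy$ agrees with $\sigma^ix$ exactly on $(-\infty,s-i]$. So $I_n^-=n$, while $I_n^+=0$. The exponents are $I_\mu^-=1$ and $I_\mu^+=0$.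

For the *XOR automaton* $b_i'=b_i+b_{i-1}$ on $\mathbb F_2^{\mathbb Z}$, the new value at $i$ uses no coordinate to the right of $i$, so $I_n^-=0$. Since $(f^tb)_0=\sum_j\binom tj b_{-j}$, flipping $b_{-t}$ alone flips $(f^tb)_0$. Hence $s=n-1$ fails the condition defining $I_n^+$ (look at time $n$), and $I_n^+=n$. The same flip, with $t$ large, shows that the automaton is sensitive with $\varepsilon=1$.

## Walls that never open, and gates that open at the wrong times

Sensitivity is a statement without a clock: some disturbance arrives eventually, however late. The exponents ask whether it arrives at linear speed on average. To separate the two, we slow the XOR automaton down and see what goes wrong.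

**First attempt: static walls.** On $(\{0,1\}\times\mathbb F_2)^{\mathbb Z}$ keep the first layer $y$ fixed forever and let $b'_i=b_i+(1-y_i)b_{i-1}$. A letter $y_i=1$ is a wall: nothing crosses from $i-1$ to $i$. Under the uniform measure, the first wall to the left of the origin is at a distance with finite mean, so $\int I_n^+d\mu$ is bounded. But sensitivity is lost. Let $x$ have walls arbitrarily far to the left, let $j\geq 0$, and let $i\le -j$ be a wall. Any $x'$ that agrees with $x$ on $[i,j]$ agrees with it there forever, since the layer $b$ moves information only to the right and nothing enters at $i$. So every wall must open now and then.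

**Second attempt: gates with a clock.** Write $\gamma_i(t)\in\{0,1\}$ for the state of the gate between $i-1$ and $i$ at time $t$, so that the difference $\beta$ of two second layers over the same first layer obeys
$$\beta_i(t+1)=\beta_i(t)+\gamma_i(t)\,\beta_{i-1}(t)\quad\text{in }\mathbb F_2 .$$
Is it enough that each gate opens infinitely often? No. Plant a difference at $l$ only, so $\beta_l\equiv 1$. Let the gate at $l+1$ be always open and let the gate at $l+2$ open exactly at even times. Then $\beta_{l+1}(t)=t \bmod 2$, which is $0$ at every even time, so $\beta_{l+2}\equiv 0$. The gate opens infinitely often, and always at a moment when there is nothing to let through. The trouble is the even period: a gate of period $2$ met a signal of period $2$ in the wrong phase.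

This suggests three requirements.

* The line is cut into blocks by boundaries that never move. Behind each boundary sits a clock, run by the contents of the block alone, that decides when the boundary lets information through.
* The clock of a block of length $N$ has *odd* period, in the hope that parity then prevents cancellation.
* This period is exponential in $N$, so that typical blocks of logarithmic length already block for a time $n$.

The third point fixes the exponent. Suppose that about $k^N$ of the $(k+2)^N$ words of length $N$ are blocks, each with a clock of period about $k^N$. A block that stays closed for time $n$ then needs $k^N\approx n$, and a given window contains one with probability about $(k/(k+2))^N=k^{-\alpha_kN}\approx n^{-\alpha_k}$. So one is found at distance about $n^{\alpha_k}$, up to a logarithm. This is sublinear.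

A further requirement comes from working on a full shift. *Every* configuration must be readable as blocks, with no illegal words. The next construction arranges this.

## A counter that runs on every configuration

Define $g$ on $\Sigma^{\mathbb Z}$, of radius 1, by the following rules.

* If $y_i=a$: $g(y)_i=a$ when $y_{i+1}\notin K$. When $y_{i+1}\in K$, $g(y)_i=0$ if $y_{i-1}=a$, and $g(y)_i=R$ if $y_{i-1}\ne a$.
* If $y_i=R$: $g(y)_i=a$ when $y_{i+1}\in K$. When $y_{i+1}\notin K$, $g(y)_i=0$ if $y_{i-1}=a$, and $g(y)_i=R$ if $y_{i-1}\neq a$.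
* If $y_i=d\in K$: $g(y)_i=d$ when $y_{i-1}\ne R$. When $y_{i-1}=R$, $g(y)_i=d+1$ if $d<k-1$, and $g(y)_i=R$ if $d=k-1$.

**Definition (cut).** $y$ has a cut at $(i,i+1)$ if $y_i\in\{R\}\cup K$ and $y_{i+1}\in\{a,R\}$.

For example, in $\dots a\,a\,R\,2\,0\,R\,a\,1\dots$ the only cuts among the visible pairs are $0\,|\,R$ and $R\,|\,a$. A pair is *not* a cut exactly when its left letter is $a$ or its right letter is a digit.

**Lemma 1.** (i) $y$ and $g(y)$ have the same cuts. (ii) If $y,y'$ agree on $[l,\infty)$ and both have a cut at $(l-1,l)$, then $g(y),g(y')$ agree on $[l,\infty)$. (iii) If $y,y'$ agree on $(-\infty,r]$ and both have a cut at $(r,r+1)$, then $g(y),g(y')$ agree on $(-\infty,r]$.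

The lemma says that cuts are static and that the first layer carries no information across them in either direction.

**Proof of (i).** Let $(i,i+1)$ be a cut of $y$. If $y_i\in K$, then $g(y)_i\in K\cup\{R\}$. If $y_i=R$, then $y_{i+1}\notin K$ gives $g(y)_i\in\{0,R\}$. So the left letter is still in $\{R\}\cup K$. On the right, $y_{i+1}\in\{a,R\}$, and its left neighbour $y_i$ is not $a$. For $y_{i+1}=a$ the rule gives $a$ or $R$, and for $y_{i+1}=R$ it gives $a$ or $R$, because the value $0$ requires the left neighbour $a$. So $(i,i+1)$ is a cut of $g(y)$.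

Let $(i,i+1)$ not be a cut of $y$. Suppose first $y_{i+1}\in K$. Either $g(y)_{i+1}\in K$, and there is no cut; or $y_i=R$ and $y_{i+1}=k-1$, and then $g(y)_i=a$ because $R$ has a digit on its right, so again there is no cut. Otherwise $y_i=a$ and $y_{i+1}\notin K$; then $g(y)_i=a$ and there is no cut.

**Proof of (ii) and (iii).** The radius is 1, so in (ii) only coordinate $l$ needs checking. There $y_l\in\{a,R\}$, and the rules for $a$ and $R$ use the left neighbour only through the truth of "$y_{l-1}=a$", which is false for both points. In (iii) only coordinate $r$ needs checking. There $y_r\in\{R\}\cup K$. The rule for a digit does not use the right neighbour, and the rule for $R$ uses only the truth of "$y_{r+1}\in K$", which is false for both points. $\square$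

Next we describe what lies between consecutive cuts. Such a word starts with a letter of $\{a,R\}$, ends with a letter of $\{R\}\cup K$, and has no cut inside. Inside it, after $a$ any letter may follow, and after $R$ or a digit only a digit may follow. So the word is one of
$$a^mRv\ \ (m\ge 0,\ v\in K^*),\qquad a^mv\ \ (m\ge 1,\ v\in K^+).$$

**Definition (block words).** $B_N$ is the set of words of these two forms of length $N\ge 1$.

For instance $B_1=\{R\}$, and for $k=3$ we have $B_2=\{aR,\,R0,R1,R2,\,a0,a1,a2\}$. A concatenation of block words has cuts exactly at the joints.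

By Lemma 1, $g$ acts on a block bounded by cuts as a map $G_N:B_N\to B_N$ that does not depend on the surroundings. We read it off, remembering that the left neighbour of a block is not $a$ and the right neighbour is not a digit.

1. $a^mR\,d\,v\mapsto a^{m+1}(d+1)v$ for $d<k-1$. Each of the first $m$ letters $a$ has a non-digit on its right and stays; $R$ has a digit on its right and becomes $a$; $d$ has $R$ on its left and becomes $d+1$; the other digits have digits on their left and stay.
2. $a^mR\,(k-1)\,v\mapsto a^{m+1}Rv$, in the same way.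
3. $a^{N-1}R\mapsto a^{N-1}0$ if $N\ge 2$, and $R\mapsto R$ if $N=1$. Here $R$ has no digit on its right, and its left neighbour is $a$ exactly when $N\ge 2$.
4. $a^mv\mapsto a^{m-1}0v$ for $m\ge 2$, $v\in K^+$. Only the last $a$ has a digit on its right, and its left neighbour is $a$.
5. $av\mapsto Rv$ for $v\in K^+$. Here the $a$ has a digit on its right, and its left neighbour is not $a$.

For $k=3$, $N=2$ one obtains, starting at $R0$,
$$R0\to a1\to R1\to a2\to R2\to aR\to a0\to R0,$$
a single cycle through all $7$ words. For $N=3$ the carry is visible: $R20\to aR0\to aa1\to a01\to R01$. The letter $R$ is a head that increments the number to its right, least significant digit first. It walks right while it carries, and then the zeros are written back from right to left.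

**Lemma 2.** $G_N$ is a cyclic permutation of $B_N$. Its length is $p_N=|B_N|=2(1+k+\dots+k^{N-1})-1$, which is odd. The only element of $B_N$ with last letter $R$ is $e_N=a^{N-1}R$.

**Step 1: counting.** There are $\sum_{n=0}^{N-1}k^n$ words $a^mRv$ of length $N$ (with $n=|v|$) and $\sum_{n=1}^{N-1}k^n$ words $a^mv$. The sum is $2\sum_{n=0}^{N-1}k^n-1$. A block word ending in $R$ must be $a^mRv$ with $v$ empty. The case $N=1$ is trivial; let $N\ge 2$.

**Step 2: all words $Rv$ lie on one cycle.** Let $v=(k-1)^jd\,u$ with $d<k-1$. Starting from $Rv$, apply rule 2 $j$ times, rule 1 once, rule 4 $j$ times, and rule 5 once. The words reached after these stages are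
$$a^jRdu,\qquad a^{j+1}(d+1)u,\qquad a0^j(d+1)u,\qquad R0^j(d+1)u .$$
So $v$ has been replaced by its odometer successor. The one word without such a $d$ is $v=(k-1)^{N-1}$. From $R(k-1)^{N-1}$ we reach $a^{N-1}R$ (rule 2, $N-1$ times), then $a^{N-1}0$ (rule 3), then $a0^{N-1}$ (rule 4, $N-2$ times), then $R0^{N-1}$ (rule 5). Hence the orbit of $R0^{N-1}$ passes through every $Rv$ and returns. Call this cycle $\mathcal C$.

**Step 3: every word lies on $\mathcal C$.** A forward image of an element of $\mathcal C$ is in $\mathcal C$. The word $a^mRv$ is the image of $R(k-1)^mv$ under $m$ uses of rule 2. For $m\ge 1$ and $c\in K\setminus\{0\}$, the word $a^mcv$ is the image of $a^{m-1}R(c-1)v$ under rule 1. For $m\ge 1$ and $v\in K^+$, the word $a^m0v$ is the image of $a^{m+1}v$ under rule 4; this predecessor has one more $a$ and one digit fewer. Going back in this way, after finitely many steps the leading digit is nonzero or the word is $a^{N-1}0$, which is the image of $a^{N-1}R$ by rule 3. So $\mathcal C=B_N$. $\square$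

For $w\in B_N$ let $\tau_N(w)=\min\{t\ge 0:G_N^tw=e_N\}$, the time until the counter overflows. In the example above, $\tau_2$ takes the values $0,1,2,3,4,5,6$ on $aR,R2,a2,R1,a1,R0,a0$. By Lemma 2, $\tau_N:B_N\to\{0,\dots,p_N-1\}$ is a bijection, so
$$\#\{w\in B_N:\tau_N(w)\ge n\}=p_N-n\qquad(0\le n\le p_N).\tag{1}$$

## The gated XOR automaton and its surjectivity

For $y\in\Sigma^{\mathbb Z}$ let $c_i(y)=0$ if $y_{i-1}\in K$ and $y_i\in\{a,R\}$, and $c_i(y)=1$ otherwise. So $c_i(y)=1$ whenever $(i-1,i)$ is not a cut. At a cut, $c_i(y)=1$ exactly when $y_{i-1}=R$, that is, if the block ending at $i-1$ is finite, when it is in state $e_N$. On $X=(\Sigma\times\mathbb F_2)^{\mathbb Z}$ define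
$$f(y,b)=(g(y),b'),\qquad b_i'=b_i+c_i(y)\,b_{i-1}.$$
Within a block this is the XOR automaton. A cut lets the second layer through only at the single overflow moment of the counter on its left.

**Step 1: $g$ is onto.** Let $D\subset\Sigma^{\mathbb Z}$ be the set of configurations with infinitely many cuts in both directions; it is dense. For $y'\in D$ replace each block $w\in B_N$ by $G_N^{-1}w$. The result $y$ is a concatenation of block words with the same joints, so $g(y)=y'$. Hence $g(\Sigma^{\mathbb Z})\supseteq D$. The image is compact, so it is everything.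

**Step 2: $f$ is onto.** Given $(y',b')$, choose $y$ with $g(y)=y'$. For $M\in\mathbb N$ put $b_i=0$ for $i<-M$, and solve $b_i=b_i'-c_i(y)b_{i-1}$ recursively for $i\ge -M$. Then $f(y,b)$ agrees with $(y',b')$ on $[-M,\infty)$, and in the first layer everywhere. Let $M\to\infty$. As $f(X)$ is closed, $(y',b')\in f(X)$. $\square$

## Odd periods force the signal through

Now odd periods are used against the failure seen above. Once a difference is planted at $l$, the difference at $l+n$ behaves, as a function of time, like a polynomial of degree $n$ over $\mathbb F_2$ on the time scale of a common period $P$. Its $n$-th finite difference is constant and nonzero.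

**Lemma 3.** Let $l\le 0\le r$, let $y$ have cuts at $(l-1,l)$ and $(r,r+1)$, and let $b,b^*$ differ exactly at coordinate $l$. Then there is $t\ge 0$ such that $f^t(y,b)$ and $f^t(y,b^*)$ differ at coordinate $0$.

**Step 1: the recursion.** Let $\beta_i(t)\in\mathbb F_2$ be the difference of the second layers at time $t$, and $\gamma_i(t)=c_i(g^ty)$. The two first layers coincide, so
$$\beta_i(t+1)=\beta_i(t)+\gamma_i(t)\beta_{i-1}(t).\tag{2}$$
Hence $\beta_i(t)=0$ for $i<l$, and therefore $\beta_l(t)=1$, for all $t\ge 0$.

**Step 2: every gate in $(l,r]$ opens an odd number of times per period.** The interval $[l,r]$ is a concatenation of finitely many blocks. Let $P$ be the product of the numbers $p_N$ over these blocks, $N$ being the block length. It is odd, and $g^ty$ restricted to $[l,r]$ is $P$-periodic in $t$. Let $l<i\le r$; then $\gamma_i$ depends only on coordinates in $[l,r]$, so it is $P$-periodic.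

* If $(i-1,i)$ is not a cut of $y$, it is never one (Lemma 1(i)), so $\gamma_i\equiv 1$, and the sum of $\gamma_i$ over $P$ consecutive times is $P$, which is odd.
* If $(i-1,i)$ is a cut, it ends a block of some length $N$ inside $[l,r]$. By Lemma 2, $\gamma_i(t)=1$ exactly when this block is in state $e_N$, that is, once in every $p_N$ consecutive times. The number of openings in $P$ consecutive times is $P/p_N$, which is odd.

**Step 3: iterated differences.** Put $(D\beta)(t)=\beta(t+P)+\beta(t)$. We claim $D^n\beta_{l+n}\equiv 1$ for $0\le n\le r-l$. For $n=0$ this is Step 1. Let $n\ge 1$ and $i=l+n$. Summing (2) over $P$ consecutive times gives $D\beta_i(t)=\sum_{s=t}^{t+P-1}\gamma_i(s)\beta_{i-1}(s)$. Since $\gamma_i$ is $P$-periodic, $D(\gamma_i\beta_{i-1})=\gamma_i\,D\beta_{i-1}$; and $D$ commutes with summation over windows of fixed length. Applying $D^{n-1}$,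
$$D^n\beta_i(t)=\sum_{s=t}^{t+P-1}\gamma_i(s)\,(D^{n-1}\beta_{i-1})(s)=\sum_{s=t}^{t+P-1}\gamma_i(s)=1,$$
by the induction hypothesis and Step 2.

**Step 4: conclusion.** Take $n=-l\le r-l$. Then $D^{-l}\beta_0\equiv 1$, so $\beta_0$ is not identically zero. $\square$

**Sensitivity of $f$, with $\varepsilon=1$.** Let $x=(y,b)$ and $\delta>0$, and choose $m\ge 1$ with $2^{-m}<\delta$. Let $\hat y_j=y_j$ for $|j|\le m$ and $\hat y_j=R$ for $|j|>m$. Put $l=-m-1$, $r=m+1$. The pairs $(l-1,l)$ and $(r,r+1)$ both read $RR$, so they are cuts. Let $\hat b_j=b_j$ for $|j|\le m$ and $\hat b_j=0$ otherwise, and let $\hat b^*$ differ from $\hat b$ only at $l$. Both $(\hat y,\hat b)$ and $(\hat y,\hat b^*)$ agree with $x$ on $[-m,m]$, so they are at distance less than $\delta$ from $x$. By Lemma 3 their images under some $f^t$ differ at coordinate $0$. At least one of these images differs from $f^tx$ at coordinate $0$, hence is at distance $1$ from it. $\square$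

## Long closed blocks and the bound $n^{\alpha_k}$

Under $\mu$ the letters $y_i$ are independent and uniform on $\Sigma$, and $|\Sigma|=k+2$.

**Step 1: $\int I_n^-\,d\mu$ is bounded.** Let $r(x)=\min\{j\ge 0:(j,j+1)\text{ is a cut of }y\}$, finite a.e. If $x'\in W^-_{r+1}(x)$ with $r=r(x)$, both points have a cut at $(r,r+1)$. By Lemma 1(i) it stays, and by Lemma 1(iii) the $\Sigma$-layers agree on $(-\infty,r]$ at all times. For $i\le r$ the update of $b_i$ uses only $y_{i-1},y_i,b_{i-1},b_i$, so the second layers agree on $(-\infty,r]$ at all times too. Hence $I_n^-(x)\le r(x)+1$ for all $n$. The pairs $(2j,2j+1)$, $j\ge 0$, are cuts independently with probability $q=\frac{2(k+1)}{(k+2)^2}$. If $J$ is the first such $j$, then $r(x)\le 2J$ and $\int J\,d\mu=\frac1q-1$, so $\int I_n^-\,d\mu\le 1+2/q$.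

**Step 2: a closed block shields the origin from the left.** We claim: if $l<i\le 0$, $y$ has cuts at $(l-1,l)$ and $(i-1,i)$, the word $w=y_{[l,i-1]}$ lies in $B_N$ with $N=i-l$, and $\tau_N(w)\ge n$, then $I_n^+(x)\le 1-l$.

Let $x'\in W^+_{l-1}(x)$. The two points agree on $[l-1,\infty)$, so they share both cuts, and by Lemma 1(i),(ii) their $\Sigma$-layers agree on $[l,\infty)$ at all times. For $0\le t\le n-1$ the block on $[l,i-1]$ is in state $G_N^tw\ne e_N$, so its last letter is a digit. The cut at $(i-1,i)$ persists, so $c_i(g^ty)=0$, and the same holds for $x'$. For $j\ge i$ the coefficients $c_j$ depend on coordinates $\ge i-1\ge l$, so they are equal for both points. Since the term $c_ib_{i-1}$ vanishes, in each of the first $n$ steps the new values $b_j$, $j\ge i$, are computed from these coefficients and the old values $b_{j'}$, $j'\ge i$. By induction $f^tx'$ and $f^tx$ agree on $[i,\infty)\supseteq[0,\infty)$ for $1\le t\le n$. So $s=1-l$ satisfies the condition defining $I_n^+(x)$.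

**Step 3: search for such a block.** Given $n\ge 1$, let $N$ be minimal with $p_N\ge 2n$. As $p_1=1$, we have $N\ge 2$. For $q\ge 1$ (an index from here on) put $i_q=-(q-1)(N+2)$ and $l_q=i_q-N$. The window $[l_q-1,i_q]$ has $N+2$ coordinates and the next one ends at $i_{q+1}=l_q-2$, so the windows are disjoint. Let $S_q$ be the event
$$y_{l_q-1}\in\{R\}\cup K,\qquad y_{[l_q,i_q-1]}\in\{w\in B_N:\tau_N(w)\ge n\},\qquad y_{i_q}\in\{a,R\}.$$
Since a block word begins in $\{a,R\}$ and ends in $\{R\}\cup K$, on $S_q$ both pairs $(l_q-1,l_q)$ and $(i_q-1,i_q)$ are cuts. The events are independent and, by (1), each has probability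
$$\rho=\frac{k+1}{k+2}\cdot\frac{p_N-n}{(k+2)^N}\cdot\frac{2}{k+2}\ \ge\ c\,\frac{p_N}{(k+2)^N},\qquad c=\frac{k+1}{(k+2)^2},$$
because $p_N-n\ge p_N/2$. On $S_q$ Step 2 gives $I_n^+\le 1-l_q=q(N+2)-1$. With $Q=\min\{q:S_q\text{ occurs}\}$, a geometric variable of mean $1/\rho$,
$$I_n^+\le (N+2)Q,\qquad \int I_n^+\,d\mu\le\frac{N+2}{\rho}.\tag{3}$$

**Step 4: insert the size of $N$.** We have $p_N\ge 2k^{N-1}-1\ge k^{N-1}$ for every $N$. By minimality $k^{N-2}\le p_{N-1}<2n$, so $N<2+\log_k(2n)$. Since $1+2/k=k^{\alpha_k}$,
$$\rho\ \ge\ \frac ck\Bigl(\frac k{k+2}\Bigr)^N=\frac ck\,k^{-\alpha_kN}\ \ge\ c'\,n^{-\alpha_k},\qquad c'=\frac ck\,k^{-2\alpha_k}2^{-\alpha_k}.\tag{4}$$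
Also $N+2<4+\log_k(2n)\le 5(1+\log n)$, since $\log_k2<1$ and $\log k>1$. With (3),
$$\int I_n^+\,d\mu\le\frac{5}{c'}\,(1+\log n)\,n^{\alpha_k}.\tag{5}$$
As $\alpha_k<1$, both $\frac1n\int I_n^+d\mu$ and $\frac1n\int I_n^-d\mu$ tend to $0$. This completes the proof of Theorem 1, and the conjecture is false. $\blacksquare$

## Making it reversible: a nilpotent gate and a rotation of order three

The automaton $f$ above is not injective. For $y=\cdots RRR\cdots$ we have $g(y)=y$ and all $c_i=1$, and the second layers $\cdots 000\cdots$ and $\cdots 111\cdots$ are both sent to $\cdots 000\cdots$. The first layer is not to blame, as we show first.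

**Step 1: $g$ is reversible.** Define $h$ of radius 1 as follows.

* If $y_i=a$: $h(y)_i=R$ when $y_{i+1}\in\{R,1,\dots,k-1\}$, and $a$ otherwise.
* If $y_i=R$: $h(y)_i=k-1$ when $y_{i-1}=a$. Otherwise $h(y)_i=a$ if $y_{i+1}\in K$, and $R$ if not.
* If $y_i=c\in\{1,\dots,k-1\}$: $h(y)_i=c-1$ when $y_{i-1}=a$, and $c$ otherwise.
* If $y_i=0$: when $y_{i-1}=a$, $h(y)_i=a$ if $y_{i+1}\in K$, and $R$ if not. When $y_{i-1}\ne a$, $h(y)_i=0$.

On a block bounded by cuts the left neighbour of the block is not $a$ and the right neighbour is not a digit. So $h$ acts by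
$$a^mcv\mapsto a^{m-1}R(c-1)v\ \ (c\ge 1,\ m\ge 1),\qquad a^mRv\mapsto a^{m-1}R(k-1)v\ \ (m\ge 1),$$
$$a^m0\mapsto a^mR\ \ (m\ge 1),\qquad a^m0v\mapsto a^{m+1}v\ \ (m\ge 1,\ v\in K^+),$$
$$Rv\mapsto av\ \ (v\in K^+),\qquad R\mapsto R\ \ (N=1).$$
In each case an $a$ followed by $a$ or $0$ stays, the last $a$ becomes $R$ if it is followed by $R$ or a nonzero digit, and a digit whose left neighbour is not $a$ stays. These lines cover $B_N$ and invert rules 1, 2, 3, 4, 5 and the fixed word $R$, in this order. So $h$ acts on blocks by $G_N^{-1}$. Hence $hg=gh=\mathrm{id}$ on the dense set $D$, and by continuity everywhere: $h=g^{-1}$.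

**Step 2: Lemma 1 holds for $h$.** (i) Apply Lemma 1(i) to $h(y)$: the configurations $h(y)$ and $g(h(y))=y$ have the same cuts. (ii) At coordinate $l$ we have $y_l\in\{a,R\}$; the rule for $a$ ignores $y_{l-1}$, and the rule for $R$ uses it only through "$y_{l-1}=a$", which is false at a cut. (iii) At coordinate $r$ we have $y_r\in\{R\}\cup K$; the rules for $R$ and $0$ use $y_{r+1}$ only through "$y_{r+1}\in K$", which is false at a cut, and the rules for the other digits ignore it.

For the second layer, a natural reversible replacement takes vectors $z_i\in\mathbb F_2^2$ and a nilpotent matrix $E=\begin{pmatrix}0&1\\0&0\end{pmatrix}$, with $z_i'=z_i+c_iEz_{i-1}$. Since $E^2=0$, this can be undone. But it also stops the signal: a difference planted at $l$ creates at $l+1$ only vectors in the image of $E$, and $E$ kills these, so nothing reaches $l+2$. The cure is to rotate the vectors at every step, so that what was just received becomes something that can be sent.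

**Step 3: the automaton.** Given $\alpha>0$, choose $k\ge 3$ with $k\not\equiv 1\pmod 3$ and $\alpha_k<\alpha$. On $X=(\Sigma\times\mathbb F_2^2)^{\mathbb Z}$ put
$$f(y,z)=(g(y),z'),\qquad z_i'=M\bigl(z_i+c_i(y)Ez_{i-1}\bigr),\qquad M=\begin{pmatrix}0&1\\1&1\end{pmatrix}.$$
The inverse is $(y',z')\mapsto(y,z)$ with
$$y=h(y'),\qquad z_i=M^{-1}z_i'+c_i(y)EM^{-1}z'_{i-1}.\tag{6}$$
Indeed, if $z'$ comes from $z$, then $M^{-1}z_i'=z_i+c_iEz_{i-1}$ and $EM^{-1}z'_{i-1}=Ez_{i-1}+c_{i-1}E^2z_{i-2}=Ez_{i-1}$, so (6) returns $z_i$. Conversely, if $z$ is defined by (6), then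
$$z_i+c_iEz_{i-1}=M^{-1}z_i'+c_iEM^{-1}z'_{i-1}+c_iEM^{-1}z'_{i-1}+c_ic_{i-1}E^2M^{-1}z'_{i-2}=M^{-1}z_i' .$$
So $f$ is a reversible CA.

**Step 4: two arithmetic facts.** Over $\mathbb F_2$, $M^2=\begin{pmatrix}1&1\\1&0\end{pmatrix}$ and $M^3=I$. Put $E_t=M^{-t}EM^t$, which depends only on $t$ mod $3$. From $M^{-1}=M^2$ and $M^{-2}=M$ one computes
$$E_0=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad E_1=\begin{pmatrix}1&1\\1&1\end{pmatrix},\quad E_2=\begin{pmatrix}0&0\\1&0\end{pmatrix},\qquad E_0+E_1+E_2=I.\tag{7}$$
Each $E_t$ is singular, but one full turn adds up to the identity.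

Moreover $3\nmid p_N$ for all $N$. Let $S=\sum_{n<N}k^n$, so $p_N=2S-1$. If $k\equiv 0\pmod 3$, then $S\equiv 1$ and $p_N\equiv 1$. If $k\equiv 2\pmod 3$, then $S\equiv 0$ or $1$ and $p_N\equiv\pm1$. The choice of $k$ matters: for $k=4$, $p_2=9$, so a block of length $2$ would overflow always at the same time mod $3$, and only one singular $E_j$ would ever be applied.

## Sensitivity in both time directions

**Lemma 4.** Let $l\le 0\le r$, let $y$ have cuts at $(l-1,l)$ and $(r,r+1)$, and let $z,z^*$ differ exactly at coordinate $l$. Then there are $t\ge 0$ and $t'\le 0$ such that $f^{t}(y,z),f^{t}(y,z^*)$ differ at coordinate $0$, and so do $f^{t'}(y,z),f^{t'}(y,z^*)$.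

**Step 1: the recursion in rotating coordinates.** For $t\in\mathbb Z$ let $\zeta_i(t)\in\mathbb F_2^2$ be the difference of the second layers of $f^t(y,z)$ and $f^t(y,z^*)$, let $\gamma_i(t)=c_i(g^ty)$, and write $\zeta_i(t)=M^t\eta_i(t)$. From $\zeta_i(t+1)=M(\zeta_i(t)+\gamma_i(t)E\zeta_{i-1}(t))$ we get, on multiplying by $M^{-t-1}$,
$$\eta_i(t+1)=\eta_i(t)+\gamma_i(t)E_t\,\eta_{i-1}(t)\qquad(t\in\mathbb Z).\tag{8}$$
In the formulas for $f$ and for $f^{-1}$, the second layer at $i$ is computed from second-layer values at $i-1$ and $i$ only. So $\eta_i\equiv 0$ on $\mathbb Z$ for $i<l$, and by (8) $\eta_l\equiv e$ is constant, with $e\ne 0$.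

**Step 2: over one period the gate adds up to the identity.** Let $P=3\prod p_N$, the product over the blocks in $[l,r]$; it is odd. Let $l<i\le r$. Then $t\mapsto\gamma_i(t)E_t$ is $P$-periodic on $\mathbb Z$, and we claim that its sum over any $P$ consecutive times is $I$.

* If $(i-1,i)$ is not a cut, then $\gamma_i\equiv 1$, each residue mod $3$ occurs $P/3$ times, and the sum is $\frac P3(E_0+E_1+E_2)=I$, since $P/3$ is odd.
* If $(i-1,i)$ is a cut ending a block of length $N$, the times with $\gamma_i=1$ form one residue class mod $p_N$. There are $P/p_N$ of them among $P$ consecutive times, spaced by $p_N$. Since $3\nmid p_N$, they run cyclically through the residues mod $3$, and since $3$ divides $P/p_N$, each residue occurs $\frac{P}{3p_N}$ times, an odd number. The sum is $\frac P{3p_N}(E_0+E_1+E_2)=I$.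

**Step 3: iterated differences.** With $D\eta(t)=\eta(t+P)+\eta(t)$ we claim $D^n\eta_{l+n}\equiv e$ on $\mathbb Z$ for $0\le n\le r-l$. The case $n=0$ is Step 1. For $n\ge 1$ and $i=l+n$, summing (8) gives $D\eta_i(t)=\sum_{s=t}^{t+P-1}\gamma_i(s)E_s\eta_{i-1}(s)$. The factor $\gamma_i(s)E_s$ is $P$-periodic, so $D^{n-1}$ passes through it, and
$$D^n\eta_i(t)=\sum_{s=t}^{t+P-1}\gamma_i(s)E_s\,(D^{n-1}\eta_{i-1})(s)=\Bigl(\sum_{s=t}^{t+P-1}\gamma_i(s)E_s\Bigr)e=e .$$

**Step 4: conclusion.** Put $n=-l$. The value $D^n\eta_0(t)=\sum_{j=0}^n\binom nj\eta_0(t+jP)$ equals $e\ne 0$ for every $t\in\mathbb Z$. At $t=0$ it involves only times $\ge 0$, so $\eta_0(t)\ne 0$ for some $t\ge 0$. At $t=-nP$ it involves only times $\le 0$, so $\eta_0(t')\ne 0$ for some $t'\le 0$. Since $M$ is invertible, $\zeta_0$ is nonzero at the same times. $\square$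

**Sensitivity of $F=f$ and $F=f^{-1}$.** Let $x=(y,z)$ and $2^{-m}<\delta$ with $m\ge 1$. Replace $y_j$ by $R$ and $z_j$ by $0$ for $|j|>m$, and take a second copy whose second layer is changed at $l=-m-1$ only. With $r=m+1$ the pairs $(l-1,l)$ and $(r,r+1)$ read $RR$ and are cuts. Both points agree with $x$ on $[-m,m]$, and by Lemma 4 their images under some $F^t$, $t\ge 0$, differ at coordinate $0$. So one image is at distance $1$ from $F^tx$. $\square$

## Exponents of the reversible automaton and of its products

Throughout, $F=f$ or $F=f^{-1}$. Under $\mu$ the first layer is again independent and uniform on $\Sigma$.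

**Step 1: $I_n^-$.** Let $r=r(x)$ be as in the proof of Theorem 1 and $x'\in W^-_{r+1}(x)$. By Lemma 1, for $g$ or for $h$, the first layers of the two orbits agree on $(-\infty,r]$ at all times. For $i\le r$, the new $z_i$ is computed from the old $z_{i-1},z_i$ and from $c_i$ of the current first layer (for $f$) or of the new first layer (for $f^{-1}$, see (6)). In both cases $c_i$ depends on coordinates $i-1,i\le r$. So the second layers agree on $(-\infty,r]$ at all times, and $I_n^-(x)\le r(x)+1$. This is finite a.e., does not depend on $n$, and has integral at most $1+2/q$ with $q=\frac{2(k+1)}{(k+2)^2}$.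

**Step 2: $I_n^+$ for $F=f$.** Take $l,i,w,N$ with $\tau_N(w)\ge n$ as in Step 2 of the proof of Theorem 1, and $x'\in W^+_{l-1}(x)$. The first layers agree on $[l,\infty)$ at all times, so the $c_j$, $j\ge i$, agree, and $c_i(g^ty)=0$ for $0\le t\le n-1$. So the new $z_j$, $j\ge i$, are computed from old $z_{j'}$ with $j'\ge i$ for $n$ steps, and $I_n^+(x)\le 1-l$. Then (3), (4) and (5) follow as before.

**Step 3: $I_n^+$ for $F=f^{-1}$.** By (6), the step from time $-t$ to time $-t-1$ uses $c_j(g^{-t-1}y)$. So the condition $\tau_N(w)\ge n$ has to be replaced by "$G_N^{-t}w\ne e_N$ for $1\le t\le n$". Under it, $c_i(g^{-t}y)=0$ for $1\le t\le n$. The first layers $h^ty$, $h^ty'$ agree on $[l,\infty)$ by Lemma 1 for $h$, so the $c_j$ with $j\ge i$ agree, and again $I_n^+(x)\le 1-l$. The words violating the condition are $G_N^te_N$ with $1\le t\le n$. These are $n$ distinct words when $n\le p_N$, so exactly $p_N-n$ words satisfy it. The probability $\rho$ is the same, and (3), (4), (5) hold for $f^{-1}$.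

In both cases $\int I_n^+\,d\mu=O((1+\log n)\,n^{\alpha_k})=O(n^\alpha)$, because $\alpha_k<\alpha$.

**Step 4: the almost sure bound.** By (3), $I_n^+\le(N+2)Q$, where $Q$ is geometric with parameter $\rho$. With $u=n^\alpha/(N+2)$,
$$\mu(I_n^+>n^\alpha)\le\mu(Q>u)=(1-\rho)^{\lfloor u\rfloor}\le e^{-\rho(u-1)}\le e^{1-\rho u}.$$
By (4) and $N+2\le 5(1+\log n)$, $\rho u\ge\frac{c'}{5}\,n^{\alpha-\alpha_k}/(1+\log n)$. Along $n=2^j$ this exceeds $j$ for all large $j$, so the probabilities are summable. By the Borel–Cantelli lemma, for a.e. $x$ we have $I_{2^j}^+(x)\le 2^{j\alpha}$ for all large $j$. For $2^{j-1}<n\le 2^j$, monotonicity in $n$ gives $I_n^+(x)\le I_{2^j}^+(x)\le 2^{j\alpha}\le 2^\alpha n^\alpha$ for all large $n$.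

**Step 5: $\int I_n^+\,d\mu\to\infty$.** Almost every $x=(y,z)$ has a cut $(r,r+1)$ with $r\ge 0$. Let $m\ge 1$, replace $y_j$ by $R$ for all $j<-m$, and put $l=-m-1$; then $(l-1,l)$ reads $RR$ and is a cut, and $(r,r+1)$ is still one. Take two second layers that agree with $z$ on $[-m,\infty)$ and differ from each other only at $l$. Both points lie in $W_{-m}^+(x)$. By Lemma 4 their images under $F^t$ differ at coordinate $0$ for some $t\ge 0$, and $t\ge 1$ because the points agree at coordinate $0$. So $F^t(W^+_{-m}(x))\not\subseteq W_0^+(F^tx)$, that is, $I_n^+(x)>m$ for all $n\ge t$. As $m$ was arbitrary, $I_n^+(x)\to\infty$ a.e., monotonically in $n$. Monotone convergence gives $\int I_n^+\,d\mu\to\infty$.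

**Step 6: products.** Let $Y$ be an irreducible SFT. The product $X\times Y$ is an SFT over the product alphabet. It is irreducible: given two words, connect their $Y$-parts by a word of $Y$, and fill the $X$-part with any word of the same length. Let $\nu$ be the Parry measure of $Y$. The measure $\mu\times\nu$ has entropy $h(X)+h(Y)=h(X\times Y)$, so by uniqueness it is the Parry measure of $X\times Y$.

The map $F\times\mathrm{id}$ is a reversible CA. It is sensitive with $\varepsilon=1$, since one may perturb the $X$-part alone. Finally, $W^\pm_s((x,y))=W_s^\pm(x)\times W_s^\pm(y)$, and for $s\ge 0$ the inclusions $W_{-s}^+(y)\subseteq W_0^+(y)$ and $W_s^-(y)\subseteq W_0^-(y)$ always hold. So the conditions defining $I_n^\pm(x,y)$ for $F\times\mathrm{id}$ are exactly those defining $I_n^\pm(x)$ for $F$. The two quantities are equal, and all the bounds carry over. This completes the proof of Theorem 2. $\blacksquare$
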